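
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\numberwithin{equation}{section}

\title{The depth hierarchy for deep push-down automata\\ with state-changing pops}


\begin{abstract}
A deep push-down automaton of depth $n$ may rewrite any of the $n$ topmost non-terminals on its push-down, and it removes terminals from the top by matching them against the input. We consider the variant in which such a pop may change the state. We show that the classes of languages accepted at depth $1,2,3,\dots$ form a strict hierarchy. In fact, for every $n\ge1$ some language accepted at depth $n+1$ with conventional pops is not accepted at depth $n$ with state-changing pops. For the proof, the automaton is replaced by a push-down system that keeps only intervals of input positions and reads the input near the ends of $n$ of them. A run is cut into boundedly many pieces, so that the accepted inputs of a given format are covered by polynomially many cylinder intersections. This contradicts the exponential lower bound for covering the generalized inner product function.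
\end{abstract}

\section{Introduction}

\subsection{The automata and the question}

A \emph{deep push-down automaton} of depth $n$ ($n\ge1$) is a tuple $M=(Q,\Sigma,\Gamma,R,s,S,F)$. Here $Q$ is a finite set of states with start state $s$ and set of final states $F\subseteq Q$. Further, $\Sigma$ is the input alphabet and $\Gamma\supseteq\Sigma$ is the push-down alphabet. The symbols of $\Sigma$ are called \emph{terminals}, those of $\Gamma\setminus\Sigma$ \emph{non-terminals}, and $S$ is a non-terminal, the start symbol. Finally, $R$ is a finite set of expansion rules
\[
 m\,pA\to qv\qquad(1\le m\le n,\ p,q\in Q,\ A\in\Gamma\setminus\Sigma,\ v\in\Gamma^+).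
\]
A configuration $(p,w,z)$ consists of the current state $p$, the unread input $w$ and the push-down contents $z\in\Gamma^*$, with the top at the left. There are two kinds of moves.
\begin{itemize}
\item \emph{Expansion.} If $m\,pA\to qv$ is in $R$ and $u$ contains exactly $m-1$ non-terminals, then $(p,w,uAy)\vdash(q,w,uvy)$. So the $m$-th non-terminal from the top is replaced, and no input is read.
\item \emph{Pop.} If $a\in\Sigma$, then $(p,aw,az)\vdash(p,w,z)$. A terminal on top is matched against the input, and the state does not change.
\end{itemize}
The automaton accepts $w$ if $(s,w,S)\vdash^*(f,\varepsilon,\varepsilon)$ for some $f\in F$. We write $\mathbf{PD}_n$ for the class of languages accepted by deep push-down automata of depth $n$.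

In the variant with \emph{state-changing pops} the pop moves are not free. There are finitely many additional rules $pa\to q$ with $p,q\in Q$ and $a\in\Sigma$, and such a rule allows the move $(p,aw,az)\vdash(q,w,z)$. All else is unchanged. The class of languages accepted at depth $n$ is $\mathbf{pPD}_n$. Adding all rules $pa\to p$ shows $\mathbf{PD}_n\subseteq\mathbf{pPD}_n$, and $\mathbf{PD}_n\subseteq\mathbf{PD}_{n+1}$ and $\mathbf{pPD}_n\subseteq\mathbf{pPD}_{n+1}$ hold by definition. The classes are also written ${}_{deep}\mathbf{PD}_n$ and ${}_{deep}\mathbf{pPD}_n$.

It is known (Meduna) that $\mathbf{PD}_i\subsetneq\mathbf{PD}_{i+1}$ for all $i\ge1$. It is also known that already at depth one, state-changing pops allow acceptance of languages that conventional deep push-down automata of depth one cannot accept. The question treated here, taken from \cite{pop}, is whether depth still matters in the presence of state-changing pops: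
\begin{quote}
\emph{Is $\mathbf{pPD}_{i+1}\setminus\mathbf{pPD}_i$ non-empty for all $i\ge1$?}
\end{quote}
We show that the answer is yes.

\subsection{What a state-changing pop can do}

With free pops, a pop changes neither the state nor the sequence of non-terminals, and it removes a letter that no expansion will ever touch. So all pops can be postponed to the end:
\begin{equation}\label{eq:free}
\begin{minipage}{0.82\textwidth}
with free pops, $M$ accepts $w\in\Sigma^*$ if and only if $w$ can be obtained from $S$ by a sequence of expansions leading from $s$ to a state of $F$.
\end{minipage}
\end{equation}
At depth one we may do the opposite and pop each terminal as soon as it reaches the top. Then a non-terminal is always on top when it is expanded, and $M$ works as an ordinary push-down automaton. So $\mathbf{PD}_1$ contains only context-free languages. Depth measures how far beyond the leftmost non-terminal the finite control can reach.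

With state-changing pops the order of the moves matters, and the terminals above a non-terminal become a \emph{queue}: letters are inserted at the non-terminal and later read by the control at the top.

\begin{example}\label{ex:copy}
The language $\{w\#w:w\in\{0,1\}^+\}$ is not context-free. It is accepted at depth one with state-changing pops by the rules (for $a\in\{0,1\}$)
\[
1\,sS\to s\,aS,\quad 1\,sS\to t\,a\#A,\quad 1\,[a]A\to t\,aA,\quad 1\,[a]A\to g\,a,
\]
the pop rules $ta\to[a]$, $g\#\to h$, $ha\to h$, and $F=\{h\}$. First $w\#A$ is written. Then each letter of $w$ is popped, remembered in the state and written again at $A$. When $A$ disappears, the top symbol must be $\#$, so all of $w$ has been copied. For $w=01$ the push-down contents are $S,\,0S,\,01\#A,\,1\#A,\,1\#0A,\,\#0A,\,\#01,\,01,\,1,\,\varepsilon$.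
\end{example}

A finite control with a queue that it can use freely can simulate a Turing machine, so it is not clear beforehand that bounding the depth still bounds anything. What restrains the queue is that every letter put into it is a guess about the input and must later agree with the input. The queue therefore contains nothing but a copy of unread input. Our proof makes this precise by removing the queue altogether.

\subsection{Results}

For $y=(y_1,\dots,y_K)\in(\{0,1\}^\ell)^K$ the \emph{generalized inner product} is
\[
\mathrm{GIP}_K(y)=\sum_{t=1}^{\ell}\ \prod_{j=1}^K y_j[t]\ \bmod 2 .
\]
A language $L$ \emph{encodes} $\mathrm{GIP}_K$ if there are $\rho_1,\dots,\rho_K\in\{\text{identity},\text{reversal}\}$ such that for all $\ell\ge1$ and all $y\in(\{0,1\}^\ell)^K$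
\[
x(y):=\rho_1(y_1)\#\rho_2(y_2)\#\cdots\#\rho_K(y_K)\in L\iff\mathrm{GIP}_K(y)=1 .
\]
Nothing is required of words that are not of the form $x(y)$. For $\ell=2$ and $y_1=\cdots=y_K=10$ we have $\mathrm{GIP}_K(y)=1$. So if $K\ge2$, a language encoding $\mathrm{GIP}_K$ contains a word in which $0$, $1$ and $\#$ all occur, and these symbols belong to its alphabet.

\begin{theorem}\label{thm:main}
Let $n\ge1$.
\begin{enumerate}
\item[\textup{(a)}] Some language encoding $\mathrm{GIP}_{4n+3}$ is in $\mathbf{pPD}_{n+1}$.
\item[\textup{(b)}] No language encoding $\mathrm{GIP}_K$ with $K\ge4n+3$ is in $\mathbf{pPD}_n$.
\end{enumerate}
Hence $\mathbf{pPD}_n\subsetneq\mathbf{pPD}_{n+1}$ for every $n\ge1$.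
\end{theorem}

\begin{theorem}\label{thm:strong}
For every $n\ge1$, $\mathbf{PD}_{n+1}\not\subseteq\mathbf{pPD}_n$.
\end{theorem}

Theorem~\ref{thm:strong} says that state-changing pops never replace a unit of depth. Since $\mathbf{PD}_n\subseteq\mathbf{pPD}_n$, it contains both the strictness in Theorem~\ref{thm:main} and that of the hierarchy $\mathbf{PD}_1\subseteq\mathbf{PD}_2\subseteq\cdots$. In the other direction, depth never replaces state-changing pops; this is the last of the three statements displayed next.

\begin{theorem}\label{thm:compare}
For all $m,n\ge1$:
\[
\mathbf{pPD}_m\subseteq\mathbf{pPD}_n\iff m\le n,\qquad
\mathbf{PD}_m\subseteq\mathbf{pPD}_n\iff m\le n,\qquad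
\mathbf{pPD}_m\not\subseteq\mathbf{PD}_n .
\]
Moreover, $\bigcup_n\mathbf{pPD}_n$ is strictly contained in the class of context-sensitive languages, and some language decidable in deterministic logarithmic space lies outside it.
\end{theorem}

\subsection{The idea}\label{sec:idea}

In an accepting computation every non-terminal on the push-down finally produces an interval of the input. We let the automaton guess this interval when the non-terminal is written. Then the terminals that are written can be compared with the input at once, and they need not be stored. What remains is an ordinary stack of \emph{gaps} (non-terminals with intervals), of which the control handles the first $n$. Letters are read at the two ends of these $n$ gaps, and by the pop moves at the position of the next unread letter. So, roughly, $2n+1$ places of the input are accessible at a time. What is read at one time can be put on the stack and combined with what is read at one other time, when it is popped. This gives $2(2n+1)=4n+2$ places that can be brought together. To evaluate $\mathrm{GIP}_K$ one must combine $K$ letters from $K$ different blocks for each of $\ell$ indices, so $K=4n+3$ should be too many.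

Turning this into a proof requires a function that cannot be computed by combining boundedly many pieces of information, none of which depends on all blocks. The generalized inner product is such a function (Section~\ref{sec:gip}). In Section~\ref{sec:upper} we construct automata of depth $n+1$ that handle $4n+3$ blocks with state-changing pops and $4n+2$ blocks with free pops. Section~\ref{sec:gaps} introduces the gap system and shows the lower bound argument in the smallest case in which the idea is visible. The two difficulties absent from that case, many small gaps and the stack, are treated in Sections~\ref{sec:phases} and~\ref{sec:stack}, which completes the proof of Theorem~\ref{thm:main}. For Theorem~\ref{thm:strong} the count $4n+2$ must be lowered by one; this is done in Section~\ref{sec:sharp}. Section~\ref{sec:compare} proves Theorem~\ref{thm:compare}.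

\section{Covering the generalized inner product}\label{sec:gip}

A set $X\subseteq(\{0,1\}^\ell)^K$ is a \emph{cylinder intersection} if $X=\bigcap_{i=1}^KX_i$, where membership of $y$ in $X_i$ does not depend on $y_i$. Any finite intersection of sets each of which depends on at most $K-1$ of the $y_j$ is a cylinder intersection. To see this, assign to each of these sets an index that it does not depend on, and let $X_i$ be the intersection of the sets with index $i$. For $K=2$ cylinder intersections are just the products $U\times V$. The following bound is due to Babai, Nisan and Szegedy \cite{BNS}; we include the proof.

\begin{proposition}\label{prop:bns}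
Let $K\ge2$ and $\ell\ge1$.
\begin{enumerate}
\item[\textup{(i)}] If $X\subseteq(\{0,1\}^\ell)^K$ is a cylinder intersection with $\mathrm{GIP}_K=1$ on $X$, then $|X|\le2^{K\ell}e^{-\ell/4^{K-1}}$.
\item[\textup{(ii)}] $|\mathrm{GIP}_K^{-1}(1)|\ge2^{-K}\,2^{K\ell}$.
\end{enumerate}
\end{proposition}

\begin{proof}
All expectations are over independent uniform elements of $\{0,1\}^\ell$. Let $f=(-1)^{\mathrm{GIP}_K}$ and $1_X=\prod_{i=1}^K\varphi_i$, where $\varphi_i\in\{0,1\}$ does not depend on $y_i$. Since $f=-1$ on $X$,
\[
\Delta:=\Big|\mathbb E\,f\prod_{i=1}^K\varphi_i\Big|=\frac{|X|}{2^{K\ell}} .
\]
We remove the unknown functions $\varphi_K,\varphi_{K-1},\dots$ one after another by the Cauchy--Schwarz inequality. The price is that the variable $y_i$ is doubled when $\varphi_i$ disappears. For $1\le i\le K$ put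
\[
f_i=\prod_{\epsilon\in\{0,1\}^{K-i}}f\big(y_1,\dots,y_i,\,y_{i+1}^{\epsilon_{i+1}},\dots,y_K^{\epsilon_K}\big),
\]
a function of $y_1,\dots,y_i$ and of pairs $y_j^0,y_j^1$ ($j>i$). For $h\le i$ let $\varphi_{h,i}$ be the analogous product of copies of $\varphi_h$. It takes values in $\{0,1\}$ and does not depend on $y_h$. We claim that for $i=K,K-1,\dots,1$
\begin{equation}\label{eq:cs}
\Delta^{2^{K-i}}\le\mathop{\mathbb E}_{y_j^0,y_j^1\,(j>i)}\Big|\mathop{\mathbb E}_{y_1,\dots,y_i}f_i\prod_{h\le i}\varphi_{h,i}\Big| .
\end{equation}
For $i=K$ this is the definition of $\Delta$. Let $i\ge2$ and assume \eqref{eq:cs} for $i$. Square both sides and move the square inside the outer expectation (Jensen). As $\varphi_{i,i}\in\{0,1\}$ does not depend on $y_i$, it can be taken out of the expectation over $y_i$, and Cauchy--Schwarz gives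
\begin{align*}
\Big|\mathop{\mathbb E}_{y_1,\dots,y_i}f_i\prod_{h\le i}\varphi_{h,i}\Big|^2
&=\Big|\mathop{\mathbb E}_{y_1,\dots,y_{i-1}}\varphi_{i,i}\mathop{\mathbb E}_{y_i}f_i\prod_{h<i}\varphi_{h,i}\Big|^2
\le\mathop{\mathbb E}_{y_1,\dots,y_{i-1}}\Big|\mathop{\mathbb E}_{y_i}f_i\prod_{h<i}\varphi_{h,i}\Big|^2\\
&=\mathop{\mathbb E}_{y_i^0,y_i^1}\ \mathop{\mathbb E}_{y_1,\dots,y_{i-1}}f_{i-1}\prod_{h<i}\varphi_{h,i-1}
\le\mathop{\mathbb E}_{y_i^0,y_i^1}\Big|\mathop{\mathbb E}_{y_1,\dots,y_{i-1}}f_{i-1}\prod_{h<i}\varphi_{h,i-1}\Big| .
\end{align*}
This is \eqref{eq:cs} for $i-1$.

For $i=1$ the remaining factor $\varphi_{1,1}\in\{0,1\}$ does not depend on $y_1$, so $\Delta^{2^{K-1}}\le\mathbb E\,|\mathbb E_{y_1}f_1|$. Summing the exponents over all $\epsilon$ gives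
\[
f_1=(-1)^{\sum_ty_1[t]\prod_{j\ge2}(y_j^0[t]+y_j^1[t])} .
\]
So $\mathbb E_{y_1}f_1$ is $1$ if $\prod_{j\ge2}(y_j^0[t]+y_j^1[t])$ is even for every $t$, and $0$ otherwise. For a single $t$ the product is odd with probability $2^{-(K-1)}$, independently for different $t$. Hence
\[
\Delta^{2^{K-1}}\le(1-2^{-(K-1)})^\ell\le e^{-\ell2^{-(K-1)}},
\]
and taking the $2^{K-1}$-th root gives (i).

For (ii), $\prod_jy_j[t]=1$ with probability $2^{-K}$, so $\mathbb Ef=(1-2^{1-K})^\ell\le1-2^{1-K}$ and $\Pr[\mathrm{GIP}_K=1]=\frac12(1-\mathbb Ef)\ge2^{-K}$.
\end{proof}

\begin{corollary}\label{cor:cover}
Let $K\ge2$ and $\ell\ge1$. If $\mathrm{GIP}_K^{-1}(1)\subseteq(\{0,1\}^\ell)^K$ is a union of $m$ cylinder intersections, then $m\ge2^{-K}e^{\ell/4^{K-1}}$.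
\end{corollary}

So for fixed $K$ a number of cylinder intersections that is polynomial in $\ell$ does not suffice. This is the property of $\mathrm{GIP}_K$ on which the lower bounds rest.

\section{Automata for the generalized inner product}\label{sec:upper}

For $k\ge1$ define
\[
G_k=\Big\{z_1\#\cdots\#z_k:\ \ell\ge1,\ z_j\in\{0,1\}^\ell,\ \sum_{t=1}^\ell\ \prod_{j\text{ odd}}z_j[t]\prod_{j\text{ even}}z_j[\ell+1-t]\equiv1\!\!\pmod2\Big\}.
\]
With $\rho_j$ the identity for odd $j$ and the reversal for even $j$ we see that $G_k$ encodes $\mathrm{GIP}_k$.

\begin{proposition}\label{prop:free}
$G_{4d-2}\in\mathbf{PD}_d$ for every $d\ge2$.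
\end{proposition}

\begin{proof}
The automaton works in two sweeps. In the first sweep it writes letters at both sides of non-terminals $A_1,\dots,A_{d-1}$ and on the left of $A_d$. This gives $2d-1$ letters per index $t$, and their product $c_t$ is stored in a non-terminal to the right of $A_d$. In the second sweep the stored products are used in reverse order, and with each of them $2d-1$ further letters are written.

Let $\Sigma=\{0,1,\#\}$ and $a,b,c,\pi,\delta,e\in\{0,1\}$; sums are modulo~2. The non-terminals are $S$, $A_1,\dots,A_d$, $A_1',\dots,A_{d-1}'$ and $B^\delta_c$. The upper index of $B^\delta_c$ is $0$ if the symbol is written in the first round and $1$ otherwise. The states are $s$, $[q,\pi,\delta]$, $\theta_q$, $\langle q,\pi,e\rangle$ and $g_{q,e}$ with $1\le q\le d$. The start state is $s$, the only final state is $g_{d,1}$, and the rules are as follows, for all values of $a,b,c,\pi,\delta,e$.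
\begin{align*}
\text{Start:}\quad &1\,sS\to[1,1,0]\,A_1\#A_2\#\cdots\#A_d\\
\text{First sweep:}\quad &q\,[q,\pi,\delta]A_q\to[q{+}1,\pi ab,\delta]\,aA_qb &&(1\le q<d)\\
&d\,[d,\pi,\delta]A_d\to r\,aA_dB^\delta_{\pi a} &&(r\in\{[1,1,1],\theta_1\})\\
\text{Switch:}\quad &q\,\theta_qA_q\to \theta_{q+1}\,\#A_q'\# &&(1\le q<d)\\
&d\,\theta_dA_d\to\langle1,1,0\rangle\,\#\\
\text{Second sweep:}\quad &q\,\langle q,\pi,e\rangle A_q'\to\langle q{+}1,\pi ab,e\rangle\,aA_q'b &&(1\le q<d)\\
&d\,\langle d,\pi,e\rangle B^1_c\to\langle1,1,e+\pi ac\rangle\,a\\
&d\,\langle d,\pi,e\rangle B^0_c\to g_{1,e+\pi ac}\,a\\
\text{End:}\quad &1\,g_{q,e}A_q'\to g_{q+1,e}\,\# &&(1\le q<d)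
\end{align*}
By \eqref{eq:free} we only have to determine the words derived by expansions leading from $s$ to $g_{d,1}$. The order of the rules is forced, except for the letters and the number of rounds in the first sweep.

\emph{First sweep.} A round leads from $[1,1,\delta]$ to $[1,1,1]$ or to $\theta_1$. During the sweep the non-terminals are, in order, $A_1,\dots,A_d$ and then symbols $B^\delta_c$, so $A_q$ is the $q$-th one, as the rules require. In round $t$ each $A_q$ with $q<d$ receives a letter on its left, which is appended to a word $u_q$, and a letter on its right, which is prepended to a word $v_q$. Also $A_d$ receives a letter on its left, appended to $u_d$, and writes $B^\delta_{c_t}$ on its right, where $c_t$ is the product of the $2d-1$ letters of the round and $\delta=0$ only for $t=1$. After $\ell\ge1$ rounds and the switch we have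
\[
u_1\#A_1'\#v_1\ \#\ u_2\#A_2'\#v_2\ \#\cdots\#\ u_{d-1}\#A_{d-1}'\#v_{d-1}\ \#\ u_d\#\,B^1_{c_\ell}\cdots B^1_{c_2}B^0_{c_1}.
\]

\emph{Second sweep.} Now $A_q'$ is the $q$-th non-terminal for $q<d$, and the topmost $B$ is the $d$-th. The indices are treated in the order $t=\ell,\ell-1,\dots,1$, one in each round. Each $A_q'$ receives a letter on its left, appended to a word $u_q'$, and a letter on its right, prepended to a word $v_q'$. The topmost $B$, which is $B^\delta_{c_t}$, is replaced by a letter, appended to a word $y$. The product of $c_t$ and the $2d-1$ letters of the round is added to $e$. The symbol $B^0$ ends the sweep after exactly $\ell$ rounds, and then each $A'_q$ is replaced by $\#$. The resulting word consists of the groups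
\[
u_q\#u_q'\#v_q'\#v_q\quad(q<d)\qquad\text{and}\qquad u_d\#y,
\]
separated by $\#$, which are $4(d-1)+2=4d-2$ blocks. The letter belonging to index $t$ is at position $t$ of $u_q,v_q',u_d$, which are the odd-numbered blocks. It is at position $\ell+1-t$ of $u_q',v_q,y$, which are the even-numbered blocks. So the final value of $e$ is the sum in the definition of $G_{4d-2}$. All letters are free choices, and the last state is $g_{d,e}$, so the derived words with $e=1$ are exactly the words of $G_{4d-2}$.
\end{proof}

\begin{example}
Let $d=2$ and $\ell=2$. Write $a_t,b_t$ for the letters beside $A_1$ in round $t$ of the first sweep and $h_t$ for the letter beside $A_2$; the letters of the second sweep for the index $t$ carry primes. The main stages are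
\begin{align*}
&a_1a_2A_1b_2b_1\#h_1h_2A_2B^1_{c_2}B^0_{c_1}, &&c_t=a_tb_th_t,\\
&a_1a_2\#A_1'\#b_2b_1\#h_1h_2\#B^1_{c_2}B^0_{c_1} &&\text{(switch)},\\
&a_1a_2\#a_2'A_1'b_2'\#b_2b_1\#h_1h_2\#h_2'B^0_{c_1} &&\text{(index 2)},\\
&a_1a_2\#a_2'a_1'\#b_1'b_2'\#b_2b_1\#h_1h_2\#h_2'h_1' &&\text{(index 1, end)},
\end{align*}
with $e=\sum_tc_ta_t'b_t'h_t'$. The six blocks alternate between the order $1,2$ and the order $2,1$.
\end{example}

With state-changing pops we can use one more block: a word $z_0$ on top of the push-down whose letters are popped one by one, each driving one round of the first sweep.

\begin{proposition}\label{prop:pop}
Let $d\ge2$, and let $E_d$ be the set of words $z_0\#z_1\#\cdots\#z_{4d-2}$ with $\ell\ge1$, $z_j\in\{0,1\}^\ell$ and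
\[
\sum_{t=1}^\ell z_0[t]\prod_{j\text{ odd}}z_j[t]\prod_{j\ge2\text{ even}}z_j[\ell+1-t]\equiv1\pmod2 .
\]
Then $E_d$ encodes $\mathrm{GIP}_{4d-1}$ and $E_d\in\mathbf{pPD}_d$.
\end{proposition}

\begin{proof}
The first statement is clear. For the second we change the automaton above as follows. There are two new states $s_1,s_2$. The start rule is replaced by
\[
1\,sS\to s\,aS,\qquad1\,sS\to s_1\,a\#A_1\#A_2\#\cdots\#A_d .
\]
In the rules for $A_d$ in the first sweep, the only choice is now $r=s_2$. The only pop rules are
\[
s_1a\to[1,a,0],\qquad s_2a\to[1,a,1],\qquad s_2\#\to\theta_1,\qquad g_{d,1}x\to g_{d,1}\quad(x\in\{0,1,\#\}),
\]
where $a\in\{0,1\}$. The start rules write $z_0\#A_1\#\cdots\#A_d$ with $\ell=|z_0|\ge1$. In the states $s_1$ and $s_2$ only pops are possible, and in all other states except $g_{d,1}$ only expansions. So each letter of $z_0$ is popped and starts one round, in which the product begins with $\pi=z_0[t]$ instead of $1$. After exactly $\ell$ rounds the top symbol is $\#$, and popping it starts the switch. From here on everything is as before, and nothing is popped until the state is $g_{d,1}$. Now $c_t$ contains the additional factor $z_0[t]$, so the final $e$ is the sum in the definition of $E_d$, and the push-down can be emptied in a final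 state if and only if $e=1$.
\end{proof}

With $d=n+1$, Proposition~\ref{prop:pop} proves Theorem~\ref{thm:main}(a).

\section{From the push-down to gaps}\label{sec:gaps}

\subsection{The gap system}

We turn to the lower bounds. In an automaton with state-changing pops, unboundedly many terminals may lie above the non-terminal being expanded, and long after being written they influence the state when they are popped. We get rid of them as follows. In an accepting computation on $x=x_1\cdots x_N$ each terminal on the push-down is popped against one position of $x$, and each non-terminal, since right-hand sides are non-empty, produces a non-empty interval of positions. If these positions are guessed when the symbols are written, then terminals can be compared with the input immediately and forgotten. When the automaton later pops such a terminal, it finds the letter in the input. What must be remembered are the non-terminals together with their intervals, and as only the first $n$ of them can be expanded, the others can be kept on a stack.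

Let $M$ be an automaton of depth $n$ with state-changing pops, and let $\mu\ge1$ be the maximal length of the right-hand sides $v$ of its expansion rules ($\mu=1$ if there are none). Fix $N\ge1$. There are three kinds of \emph{items}:
\begin{itemize}
\item \emph{gaps} $(B,e,f)$ with $B\in\Gamma\setminus\Sigma$ and $1\le e\le f\le N$; the interval of this gap is $[e,f]$;
\item \emph{terminal items} $(a,g)$ with $a\in\Sigma$ and $1\le g\le N$, with interval $[g,g]$;
\item the symbol $\bot$, which has no interval and serves as padding.
\end{itemize}
The \emph{gap system} $P_N$ has states $(q,p,\Lambda)$ and a stack of items. Here $q\in Q$, the number $p\in\{0,\dots,N\}$ counts the input letters popped by $M$ so far, and the \emph{window} $\Lambda$ is a sequence of at most $n+\mu$ items. Its steps on the input $x\in\Sigma^N$ are the following.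
\begin{itemize}
\item \emph{Expansion step}, if $|\Lambda|=n$ and $\Lambda$ has no terminal item: choose a rule $m\,qB\to q'v$ such that the $m$-th item of $\Lambda$ is a gap $(B,e,f)$. Replace this item by the sequence of the symbols of $v$, annotated by consecutive non-empty intervals that partition $[e,f]$, with intervals of length one for terminals. The state of $M$ becomes $q'$.
\item \emph{Advance step}, if $|\Lambda|=n$ and $\Lambda$ has no terminal item: if $p<N$, the position $p+1$ lies in no interval of $\Lambda$, $x_{p+1}=a$ and $qa\to q'$ is a pop rule, then replace $q$ by $q'$ and $p$ by $p+1$.
\item \emph{Verification step}, if $\Lambda$ has a terminal item: delete the leftmost terminal item $(a,g)$, provided that $x_g=a$.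
\item \emph{Push step}, if $\Lambda$ has no terminal item and $|\Lambda|>n$: move the last item of $\Lambda$ to the top of the stack.
\item \emph{Pop step}, if $\Lambda$ has no terminal item and $|\Lambda|<n$: move the top item of the stack to the end of $\Lambda$.
\end{itemize}
From now on ``push'' and ``pop'' without further specification refer to the stack of $P_N$. The initial state is $(s,0,(S,1,N)\bot^n)$, and the accepting states are $(f,N,\bot^n)$ with $f\in F$. An \emph{accepting run} leads from the initial state with empty stack to an accepting state with empty stack. Three properties are important: only advance and verification steps depend on $x$, and each of them reads one letter, at a position determined by the state; no step tests the stack for emptiness; and for fixed $M$ the number of states is polynomial in $N$, since there are $O(N^2)$ items and windows have bounded length.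

\begin{lemma}\label{lem:gap}
A word $x\in\Sigma^N$ is in $L(M)$ if and only if $P_N$ has an accepting run on $x$.
\end{lemma}

\begin{proof}
For a configuration with window $\Lambda$ and stack $\gamma$ (top first) we consider the sequence $\Lambda\gamma$ of all items.

\emph{Invariants.} In every configuration reachable from the initial one:
\begin{enumerate}
\item[(i)] $\Lambda\gamma$ ends with $n$ copies of $\bot$ and contains no other $\bot$;
\item[(ii)] the intervals in $\Lambda\gamma$ are disjoint, in increasing order, and contained in $[p+1,N]$.
\end{enumerate}
Both hold initially. Push and pop steps do not change $\Lambda\gamma$, an expansion step refines one interval, and a verification step deletes a terminal item, so these steps preserve (i) and (ii). An advance step requires that $p+1$ lies in no interval of $\Lambda$, and we must exclude that it lies in the interval of a stack item. In this case that interval would begin at $p+1$, and by (ii) no item of $\Lambda$ could have an interval. Then $\Lambda=\bot^n$, so the stack is empty by (i), a contradiction. Note also that $|\Lambda\gamma|\ge n$ by (i). So the stack is non-empty whenever $|\Lambda|<n$, and a required pop step is always possible.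

\emph{Moves.} Call a configuration \emph{full} if $|\Lambda|=n$ and $\Lambda$ has no terminal item. The conditions on the steps exclude each other, except that expansion and advance steps may both be possible at full configurations. So a run begins with one push step, which leads to a full configuration, and the rest of an accepting run splits into \emph{moves}, each leading from a full configuration to the next one. A move is either a single advance step (an \emph{advance move}) or an \emph{expansion move}: an expansion step with some rule $m\,qB\to q'v$, followed by one verification step for each terminal of $v$, and then by pushes or a pop. If $v$ contains $k$ non-terminals, then $|\Lambda|=n-1+k$ after the verification steps. So there are $k-1$ pushes if $k\ge1$, and one pop if $k=0$. In particular, a move has at most $\mu+2$ steps. A move with pushes has no pops, verification steps precede pushes and pops, and a pop is the last step of its move. No terminal item is ever pushed.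

\emph{From runs to computations.} For a full configuration $\kappa$ let $z(\kappa)$ be the word $x_{p+1}\cdots x_N$ in which, for each gap $(B,e,f)$ of $\Lambda\gamma$, the factor $x_e\cdots x_f$ is replaced by $B$. By (i) and (ii), if the $m$-th item of $\Lambda$ is a gap, then it corresponds to the $m$-th non-terminal of $z(\kappa)$. An expansion move with the rule $m\,qB\to q'v$ replaces this non-terminal by $v$; indeed, the verification steps ensure that the terminals of $v$ are the letters of $x$ at their positions. An advance move deletes the first letter $x_{p+1}$ of $z(\kappa)$ by a pop rule. So each move from $\kappa$ to $\kappa'$ gives a move of $M$ between the corresponding configurations $(q,x_{p+1}\cdots x_N,z(\kappa))$. The first full configuration corresponds to $(s,x,S)$ and an accepting one to $(f,\varepsilon,\varepsilon)$. This proves ``if''.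

\emph{From computations to runs.} In an accepting computation of $M$ on $x$ every symbol occurrence on the push-down produces a non-empty interval of positions: a terminal produces the position against which it is popped, and an expanded non-terminal produces the union of what the symbols of $v\neq\varepsilon$ produce. At each time the consecutive occurrences produce consecutive intervals covering the unread positions. We annotate all symbols by these intervals. Since $\Lambda$ consists of the first $n$ items of $\Lambda\gamma$ at a full configuration and rules have $m\le n$, the $m$-th non-terminal is in the window when it is expanded, so each expansion is simulated by an expansion move. Its verification steps succeed because every written terminal is finally popped against its position. When $M$ pops, the top symbol is a terminal, so $p+1$ lies in no gap and an advance move simulates the pop. At the end no gaps are left and $p=N$. The configuration is full, so $\Lambda=\bot^n$, and the stack is empty by (i).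
\end{proof}

In Example~\ref{ex:copy} the queue disappears in this way. For $x=w\#w$ with $|w|=\ell$ the gap of $S$ shrinks from $[1,N]$ to $[\ell,N]$ and is then replaced by the gap $[\ell+2,N]$ of $A$; by then $w\#$ has been verified. From there on advance steps reading $x_1,x_2,\dots$ alternate with verification steps reading $x_{\ell+2},x_{\ell+3},\dots$: two places of the input are compared directly.

\subsection{The argument in the simplest case}

The smallest case in which the main argument is visible is depth one with at most one non-terminal in each right-hand side. Then there is never more than one gap, and the stack plays no role. We treat this special case of Theorem~\ref{thm:main}(b) first; the general proof does not depend on it.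

Let $n=1$ and $K\ge7$, let every right-hand side of $M$ contain at most one non-terminal, and suppose that $L(M)$ encodes $\mathrm{GIP}_K$. Let $x=x(y)\in L(M)$, $N=K(\ell+1)-1$, and let the block $D_j$ consist of the positions of the $j$-th factor and of the $\#$ following it, if any. Consider an accepting run of $P_N$ on $x$. After the first step the window consists of one gap $[e,f]$ and the stack of one $\bot$, until the gap vanishes and $\bot$ enters the window.

Consider at each full configuration the block of $p+1$ (or ``$p=N$''), the block of $e$ and the block of $f$ (or ``no gap''). As $p$ and $e$ never decrease and $f$ never increases, this triple changes at most $K+(K-1)+(K-1)+1\le3K$ times. Cut the run so that the first step and every single step of a move changing the triple become pieces of their own, and the maximal sequences of other moves are pieces as well. There are at most $1+3K(\mu+2)+(3K+1)$ pieces, a bound that does not depend on $\ell$.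

Consider a piece during which the triple is constant with blocks $D_h,D_i,D_j$. Its advance steps read letters in $D_h$. An expansion move replaces $[e,f]$ by a smaller gap $[e',f']$ with $e,e'\in D_i$ and $f,f'\in D_j$, so its verification steps read letters in $D_i\cup D_j$. If there is no gap, there are only advance steps. In each case letters of at most three blocks are read. A piece that is a single step reads at most one letter.

Now record the configurations of $P_N$ at the cuts (the stack is empty or $\bot$) and the set of blocks in which letters are read in each piece. There are polynomially many possible records. For a fixed record consider the set of all $y$ such that, on $x(y)$, $P_N$ can go from each recorded configuration to the next one reading only in the recorded blocks. This is an intersection of conditions each of which depends on at most three of the $y_j$. Since $3\le K-1$, it is a cylinder intersection, and by Lemma~\ref{lem:gap} all its elements satisfy $x(y)\in L(M)$. So $\mathrm{GIP}_K^{-1}(1)$ is a union of polynomially many cylinder intersections, contradicting Corollary~\ref{cor:cover} for large $\ell$.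

In general there are two difficulties. First, expansions may create any number of gaps, and small gaps in many different blocks may pass through the window while the large-scale picture does not change; we must show that nevertheless only $2n$ blocks are read by verification steps. Second, the stack is not bounded, so it cannot be part of the record. These difficulties are treated in the next two sections.

\section{Phases}\label{sec:phases}

Let $K\ge2$, and let $[1,N]$ be partitioned into consecutive non-empty intervals $D_1,\dots,D_K$, called \emph{blocks}. We also call the indices $1,\dots,K$ blocks. A step \emph{touches} block $j$ if it reads a letter at a position in $D_j$; a move or another set of steps touches the blocks touched by its steps. Fix an accepting run of $P_N$. We say that a gap $g$ \emph{precedes} a gap $g'$ of the same configuration if it is earlier in $\Lambda\gamma$, equivalently if its interval lies to the left; \emph{weakly precedes} includes $g=g'$. We often identify a gap with its interval.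

A gap is \emph{small} if it is contained in one block and \emph{large} otherwise. A gap with left end in $D_\lambda$ and right end in $D_\rho$ \emph{crosses} $\beta\in\{1,\dots,K-1\}$ if $\lambda\le\beta<\rho$. Then it contains the last position of $D_\beta$, so at each time at most one gap crosses $\beta$.

The \emph{profile} of a full configuration consists of
\begin{enumerate}
\item the block of $p+1$ ($K+1$ if $p=N$);
\item for each $\beta$, the pair $(\lambda_\beta,\rho_\beta)$ of end blocks of the gap crossing $\beta$, or ``dead'' if there is none;
\item the set of \emph{unfinished} blocks, i.e.\ blocks that are met by some gap.
\end{enumerate}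
The first component follows the advance steps, the second the large gaps, and the third keeps track of the blocks in which small gaps may be found. Gaps arise only by splitting gaps, so
\begin{equation}\label{eq:mono}
\text{every gap at a later time is contained in a gap of each earlier full configuration.}
\end{equation}
Hence along the run $p$ and $\lambda_\beta$ never decrease, $\rho_\beta$ never increases, dead stays dead, and the set of unfinished blocks can only shrink. The first component changes at most $K$ times. For each $\beta$ the difference $\rho_\beta-\lambda_\beta\in[1,K-1]$ drops whenever the pair changes to another pair, so the second component at $\beta$ changes at most $K-2$ times plus once to dead. The third component changes at most $K$ times. So the profile changes at most $K+(K-1)^2+K=K^2+1$ times.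

A move that changes the profile is an \emph{event move}. We cut the run as follows: the initial push step and each single step of each event move form intervals of their own, called \emph{singletons}; the maximal sequences of consecutive other moves are intervals called \emph{phases}. There are at most
\[
C_0=1+(K^2+1)(\mu+2)+(K^2+2)
\]
intervals. A singleton touches at most one block. All full configurations of a phase, including those at its beginning and at its end, have the same profile.

Figure~\ref{fig:gaps} shows a typical full configuration. Consider a phase. Two large gaps with the same end blocks would cross a common $\beta$. So the second component of the profile determines the list of pairs of end blocks of the large gaps, and throughout the phase the large gaps are $G_1,\dots,G_r$ (in order) with constant end blocks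
\[
i_1<j_1\le i_2<j_2\le\cdots\le i_r<j_r .
\]
We write $G_q(\kappa)$ for the $q$-th large gap at the full configuration $\kappa$. If $\kappa'$ is later than $\kappa$ in the phase, then $G_q(\kappa')\subseteq G_q(\kappa)$: by \eqref{eq:mono}, $G_q(\kappa')$ is contained in a gap of $\kappa$, which crosses $i_q$ and hence is $G_q(\kappa)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1cm,y=1cm]
\draw (0,0)--(12,0);
\foreach \x in {0,1.5,3,4.5,6,7.5,9,10.5,12} \draw (\x,-0.15)--(\x,0.15);
\node at (0.75,-0.45) {$D_1$};
\node at (2.25,-0.45) {$D_2$};
\node at (3.75,-0.45) {$D_3$};
\node at (5.25,-0.45) {$D_4$};
\node at (6.75,-0.45) {$D_5$};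
\node at (8.25,-0.45) {$D_6$};
\node at (9.75,-0.45) {$D_7$};
\node at (11.25,-0.45) {$D_8$};
\draw[line width=3pt] (2.1,0.45)--(5.2,0.45);
\node at (3.65,0.8) {$G_1$};
\draw[line width=3pt] (6.4,0.45)--(6.9,0.45);
\draw[line width=3pt] (8.2,0.45)--(9.8,0.45);
\node at (9,0.8) {$G_2$};
\draw[line width=3pt] (11,0.45)--(11.6,0.45);
\draw[->] (0.7,0.7)--(0.7,0.12);
\node at (0.7,0.95) {$p+1$};
\end{tikzpicture}
\caption{A full configuration with eight blocks. Thick segments are the intervals of gaps; the letters at all other positions to the right of $p$ have already been verified. The large gaps $G_1,G_2$ have end blocks $(2,4)$ and $(6,7)$, and these pairs stay the same during a phase. In the phase, verification steps can touch the end blocks $2,4,6,7$ and the blocks $5$ and $8$, which contain small gaps, but not block $3$ inside $G_1$. Advance steps touch block $1$.}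
\label{fig:gaps}
\end{figure}

The next lemma is the main counting step. Part (b), about the case of equality, is needed only in Section~\ref{sec:sharp}.

\begin{lemma}\label{lem:phase}
The advance steps of a phase touch at most one block. Let $T$ be a non-empty set of verification steps of a phase, and let $v(T)$ be the set of blocks touched by the steps in $T$.
\begin{enumerate}
\item[\textup{(a)}] $|v(T)|\le2n$.
\item[\textup{(b)}] If $|v(T)|=2n$, then the phase has at least $n$ large gaps, $v(T)=\{i_1<j_1<i_2<j_2<\cdots<i_n<j_n\}$, and every step of $T$ touching $j_n$ belongs to a move that starts at a full configuration whose first $n$ items are $G_1,\dots,G_n$.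
\end{enumerate}
\end{lemma}

\begin{proof}
The block of $p+1$ is constant in the phase, which gives the first statement. We collect three facts.

\emph{Fact 1. If $G_q$ is expanded in a move of the phase, then one of its children (the items into which it is split) is the new $G_q$, and every other child lies in $D_{i_q}$, left of the new $G_q$, or in $D_{j_q}$, right of it.} Let the move lead from $\kappa$ to $\kappa'$. As $G_q(\kappa')\subseteq G_q(\kappa)$, the gap $G_q(\kappa')$ is a child. The left ends of $G_q(\kappa)$ and $G_q(\kappa')$ both lie in $D_{i_q}$, and the right ends in $D_{j_q}$, so the rest of $G_q(\kappa)$ lies in these two blocks. In particular the move touches no blocks other than $i_q$ and $j_q$, and all children other than the new $G_q$ that are gaps are small.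

\emph{Fact 2. A block strictly between $i_q$ and $j_q$ is not touched by verification steps of the phase.} It lies inside $G_q$ during the whole phase, so the step would belong to a move expanding $G_q$, contrary to Fact~1.

\emph{Fact 3. A block $j$ touched by a verification step of the phase is an end block ($j\in\{i_q,j_q\}$ for some $q$), or it is \emph{plain}, i.e.\ it lies in no $[i_q,j_q]$ and at every full configuration of the phase it contains a small gap.} Before the move, $D_j$ is met by the gap that is expanded. So $j$ is unfinished, and it is unfinished throughout the phase by the third component of the profile. If $j$ is not an end block, then it lies in no $[i_q,j_q]$ by Fact~2. So $D_j$ meets no large gap, and a gap meeting it is small and hence contained in $D_j$.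

\emph{The count.} Let $j^*=\max v(T)$, and choose any step of $T$ touching $j^*$. It belongs to a move that starts at a full configuration $\kappa$ of the phase and expands a gap $g$, one of the first $n$ items of $\kappa$. By Fact~1, either $g\subseteq D_{j^*}$, or $g=G_{q^*}(\kappa)$ with $j^*\in\{i_{q^*},j_{q^*}\}$. The idea is that every touched block has a witness among the gaps up to $g$, of which there are at most $n$, and that no gap is a witness for more than two blocks. We assign to each block of $v(T)$ a gap of $\kappa$: to $j^*$ the gap $g$; to a plain block $j<j^*$ a small gap in $D_j$; to an end block $j<j^*$ some $G_q(\kappa)$ with $j\in\{i_q,j_q\}$. A small gap is assigned to at most one block, namely the one containing it, and $G_q$ is assigned to at most the two blocks $i_q,j_q$.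

We claim that all assigned gaps weakly precede $g$. Let $D_b$ contain the left end of $g$. Then either $b=j^*$, or $g=G_{q^*}(\kappa)$ with $j^*=j_{q^*}$ and $b=i_{q^*}$.
\begin{itemize}
\item Let $j<j^*$ be plain. Then $j<b$: this is clear if $b=j^*$, and otherwise it follows from $j\notin[i_{q^*},j_{q^*}]$ and $j<j_{q^*}$. So the gap in $D_j$ precedes $g$.
\item Let $j<j^*$ be an end block, assigned to $G_q$. Then $i_q\le j<j^*$. If $b=j^*$, then $G_q$ starts in an earlier block than $g$ and so precedes $g$. Otherwise $i_q<j_{q^*}\le i_{q^*+1}$ (if $G_{q^*+1}$ exists), so $q\le q^*$ and $G_q$ weakly precedes $g=G_{q^*}$.
\end{itemize}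
Since $g$ is among the first $n$ items, at most $n$ gaps weakly precede $g$. So $|v(T)|\le2n$, which is (a).

If $|v(T)|=2n$, then exactly $n$ gaps weakly precede $g$, and each is assigned to two blocks. So all of them are large and both end blocks of each are in $v(T)$. Hence they are $G_1,\dots,G_n$, they are the first $n$ items of $\kappa$, and $g=G_n$. Since $v(T)$ has $2n$ elements, all of them among $i_1,j_1,\dots,i_n,j_n$, these blocks are distinct. So $v(T)=\{i_1<j_1<\cdots<i_n<j_n\}$ and $j^*=j_n$. As the step touching $j^*$ was arbitrary, (b) follows.
\end{proof}

The depth enters only at the end of the count: the expanded gap $g$ is one of the first $n$ items. Small gaps may come and go in large numbers, but each touched block below $j^*$ still has its witness, weakly preceding $g$, at the moment when $j^*$ is touched.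

\section{Cutting the stack}\label{sec:stack}

\subsection{Decompositions}

By Section~\ref{sec:phases} an accepting run splits into at most $C_0$ intervals, each touching at most $2n+1$ blocks. The intervals still communicate through the stack. We cut them further so that each piece passes symbols to at most one later piece or receives symbols from at most one earlier piece, but not both. In this section a \emph{symbol} is an occurrence of an item on the stack, from the step that pushes it to the step that pops it.

\begin{definition}
A \emph{decomposition} of a run from empty stack to empty stack is a partition into consecutive (possibly empty) pieces $J_1,\dots,J_c$, together with a non-crossing partial matching of $\{1,\dots,c\}$ (there are no matched pairs $a<b$ and $a'<b'$ with $a<a'<b<b'$), such that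
\begin{itemize}
\item in an unmatched piece, every symbol pushed there is popped there, and vice versa;
\item for matched $a<b$, every symbol popped in $J_a$ was pushed in $J_a$, every symbol pushed in $J_b$ is popped in $J_b$, and the symbols pushed but not popped in $J_a$ are exactly the symbols popped but not pushed in $J_b$. These symbols are \emph{passed} from $J_a$ to $J_b$.
\end{itemize}
A \emph{component} is an unmatched piece or a matched pair of pieces.
\end{definition}

\begin{lemma}\label{lem:decomp}
Every partition of an accepting run into at most $C_0$ intervals $I_1,I_2,\dots$ can be refined to a decomposition with at most $C_0^2$ pieces in which each matched pair consists of pieces of two different intervals and at least one symbol is passed.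
\end{lemma}

\begin{proof}
Every pushed symbol is popped, and the stack is last-in first-out: if $\alpha$ is pushed before $\beta$, and $\beta$ before $\alpha$ is popped, then $\beta$ is popped before $\alpha$. We call a step of $I_a$ \emph{external with partner $b$} if it pushes a symbol that is popped in $I_b$ with $b>a$, or pops a symbol that was pushed in $I_b$ with $b<a$.

\emph{Order of external steps.} In $I_a$ all external pops precede all external pushes. Otherwise some $\beta$ older than $I_a$ would be popped in $I_a$ after the push of an $\alpha$ that outlives $I_a$. Of two external pops, the earlier one pops the symbol that was pushed later. Of two external pushes, the earlier one pushes the symbol that is popped later. So partners are non-increasing along the external pops of $I_a$, and also along its external pushes. Hence the external steps of $I_a$ with a given partner form a \emph{group} that is contiguous among the external steps of $I_a$. There are at most $C_0-1$ groups in $I_a$. We cut $I_a$ right after the last step of each group except the last group. Then each piece contains at most one group, and there are at most $C_0^2$ pieces.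

\emph{Internal symbols.} A symbol pushed and popped in $I_a$ has both steps in the same piece. Indeed, if a cut follows an external push, then at the cut a symbol that outlives $I_a$ is on top, so nothing on the stack at this moment is popped within $I_a$. If a cut follows an external pop, then at the cut all stack symbols are older than $I_a$, since they lay below a symbol older than $I_a$.

\emph{Matching.} We match the piece containing the push group of $I_a$ with partner $b$ with the piece containing the pop group of $I_b$ with partner $a$. The two groups concern the same non-empty set of symbols. As a piece contains at most one group and all other symbols handled in it are pushed and popped in it, the conditions of a decomposition on symbols hold. Suppose that $J_a,J_b$ and $J_{a'},J_{b'}$ are matched with $a<a'<b<b'$. Let $\alpha$ be passed from $J_a$ to $J_b$ and $\beta$ from $J_{a'}$ to $J_{b'}$. Then $\alpha$ is pushed before $\beta$, $\beta$ is pushed before $\alpha$ is popped, and $\alpha$ is popped before $\beta$, a contradiction. So the matching is non-crossing.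
\end{proof}

\subsection{From decompositions to cylinder intersections}

For words $x(y)$ we have $N=K(\ell+1)-1$, and from now on the block $D_j$ consists of the positions of the $j$-th factor and of the following $\#$, if any.

\begin{lemma}\label{lem:cover}
Let $K\ge2$, let $M$ be a fixed automaton with state-changing pops and $0,1,\#\in\Sigma$, and let $C$ and $\rho_1,\dots,\rho_K$ be fixed. Suppose that for every $\ell$ and every $y\in(\{0,1\}^\ell)^K$ with $x(y)\in L(M)$ some accepting run of $P_N$ on $x(y)$ has a decomposition with at most $C$ pieces in which every component touches at most $K-1$ blocks. Then $\{y\in(\{0,1\}^\ell)^K:x(y)\in L(M)\}$ is a union of polynomially many (in $\ell$) cylinder intersections.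
\end{lemma}

\begin{proof}
Let the \emph{transcript} $\tau$ of an accepting run with a decomposition consist of the number $c\le C$ of pieces, the states $u_0,\dots,u_c$ of $P_N$ at the cuts ($u_0$ is initial, $u_c$ is accepting), the matching, and the sets $B_a$ of blocks touched in $J_a$. There are polynomially many possible transcripts. We consider only those in which every component touches at most $K-1$ blocks. Let $X_\tau$ be the set of all $y$ such that on the input $x(y)$
\begin{itemize}
\item for every unmatched $a$: $P_N$ can go from state $u_{a-1}$ with empty stack to state $u_a$ with empty stack, reading only in blocks of $B_a$;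
\item for every matched $a<b$: there is a word $\sigma$ of items such that $P_N$ can go from $(u_{a-1},\varepsilon)$ to $(u_a,\sigma)$ (state and stack) reading only in blocks of $B_a$, and from $(u_{b-1},\sigma)$ to $(u_b,\varepsilon)$ reading only in blocks of $B_b$.
\end{itemize}
As the symbols $\#$ are at fixed positions, each of these conditions depends only on the $y_j$ with $j\in B_a$, or $j\in B_a\cup B_b$, which are at most $K-1$. So $X_\tau$ is a cylinder intersection. The word $\sigma$ may be long, but it is quantified within a single condition and is not part of the transcript. We show that the set in the lemma is the union of the sets $X_\tau$.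

\emph{If $x(y)$ has a run with transcript $\tau$, then $y\in X_\tau$.} An unmatched piece, or the first piece $J_a$ of a matched pair, pops only symbols pushed in it, so the stack contents below can be removed. In the matched case let $\sigma$ consist of the symbols pushed but not popped in $J_a$. Consider the second piece $J_b$. At its start everything above the deepest symbol of $\sigma$ must be popped in $J_b$ and was not pushed in $J_b$, so it belongs to $\sigma$. Hence $\sigma$ is the top part of the stack, in the same order, and nothing below it is popped in $J_b$. As symbols pushed in $J_b$ are popped in $J_b$, this piece leads from $(u_{b-1},\sigma)$ to $(u_b,\varepsilon)$ when the rest of the stack is removed. (If no symbol is passed, $\sigma=\varepsilon$.)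

\emph{If $y\in X_\tau$, then $x(y)\in L(M)$.} Since $P_N$ does not test the stack for emptiness, partial runs can be performed above any stack contents. We claim that for every stretch of consecutive indices $a,\dots,b$ (possibly empty, $b=a-1$) such that no index in it is matched to one outside, and for every $\gamma$, $P_N$ can go from $(u_{a-1},\gamma)$ to $(u_b,\gamma)$. We use induction on the length. The empty stretch is trivial. If $a$ is unmatched, use the condition for $a$ and then the claim for $a+1,\dots,b$. If $a$ is matched with $h\le b$, then no index of $a+1,\dots,h-1$ or of $h+1,\dots,b$ is matched outside its stretch, because the matching is non-crossing. So, with $\sigma$ from the condition for the pair,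
\[
(u_{a-1},\gamma)\to(u_a,\sigma\gamma)\to(u_{h-1},\sigma\gamma)\to(u_h,\gamma)\to(u_b,\gamma).
\]
For the stretch $1,\dots,c$ and $\gamma=\varepsilon$ we obtain an accepting run on $x(y)$, and $x(y)\in L(M)$ by Lemma~\ref{lem:gap}.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

Part (a) was proved in Section~\ref{sec:upper}. For (b) let $K\ge4n+3$ and suppose that $L(M)$ encodes $\mathrm{GIP}_K$, where $M$ has depth $n$ and state-changing pops. Then $0,1,\#\in\Sigma$.

Let $x(y)\in L(M)$. By Lemma~\ref{lem:gap} there is an accepting run. Cut it into at most $C_0$ phases and singletons and apply Lemma~\ref{lem:decomp}. By Lemma~\ref{lem:phase} each of the at most $C_0^2$ pieces touches at most $2n+1$ blocks, and hence each component touches at most $4n+2\le K-1$ blocks. The number $C_0^2$ depends only on $M$ and $K$. By Lemma~\ref{lem:cover}, $\mathrm{GIP}_K^{-1}(1)$ is a union of polynomially many cylinder intersections. This contradicts Corollary~\ref{cor:cover} for large $\ell$ and proves (b). By (a) and (b), $E_{n+1}\in\mathbf{pPD}_{n+1}\setminus\mathbf{pPD}_n$. \qed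

\section{Saving one block}\label{sec:sharp}

In this section we prove Theorem~\ref{thm:strong}. By Proposition~\ref{prop:free} with $d=n+1$ we have $G_{4n+2}\in\mathbf{PD}_{n+1}$, so it is enough to prove the following.

\begin{proposition}\label{prop:sharp}
Let $n\ge1$ and $K\ge4n+2$. No language encoding $\mathrm{GIP}_K$ is in $\mathbf{pPD}_n$.
\end{proposition}

Suppose that $L(M)$ encodes $\mathrm{GIP}_K$, where $M$ has depth $n$ and state-changing pops. For each $y$ with $x(y)\in L(M)$ fix an accepting run on $x(y)$ with its phases and singletons, and the decomposition of Section~\ref{sec:stack}. By Lemma~\ref{lem:cover} and Corollary~\ref{cor:cover} it suffices to refine the decomposition, keeping the number of pieces bounded independently of $\ell$, in such a way that every component touches at most $4n+1\le K-1$ blocks.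

\subsection{Where the bound $4n+2$ can be attained}

For a piece $J$ inside a phase let $v(J)$ be the set of blocks touched by verification steps of $J$. By Lemma~\ref{lem:phase}, $|v(J)|\le2n$ and $J$ touches at most $|v(J)|+1$ blocks. We call $J$ \emph{rich} if $|v(J)|=2n$. Unmatched pieces touch at most $2n+1\le4n+1$ blocks. A matched pair in which one piece comes from a singleton touches at most $1+(2n+1)\le4n+1$ blocks, as $n\ge1$. A matched pair of two pieces inside phases, one of which is not rich, touches at most $(2n-1)+1+(2n+1)=4n+1$ blocks. So only pairs of rich pieces matter. We shall refine every matched pair $(J_a,J_b)$, $a<b$, of pieces inside phases such that $J_a$ is rich. Let $J_a$ be in the phase $\Phi$ and $J_b$ in the phase $\Psi$; these are different by Lemma~\ref{lem:decomp}, and $\Phi$ comes before $\Psi$.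

The reason why a block can be saved is already visible for $n=1$. When a rich piece touches the right end block $j$ of its large gap $G$, this gap occupies the whole window, and the piece also touches the left end block $i$. What can the piece push? Either parts split off from $G$ on its right, which are small gaps in block $j$; or something that is $G$ itself or lies before $G$, and then $G$ is behind the window until that symbol is popped, so that block $j$ is out of reach. In the first case the small gaps in block $j$ are popped in $J_b$. If $J_b$ is also rich, then its own large gap $H$ lies to the right of them, they must be worked off before $H$ can fill the window, and this touches block $j$ a second time. So either one touched block is lost or one is shared. The general argument follows this line.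

\subsection{What a rich piece pushes}

Let $G_1,G_2,\dots$ and $i_q,j_q$ refer to $\Phi$. By Lemma~\ref{lem:phase}(b), applied to the verification steps of $J_a$,
\begin{equation}\label{eq:rich}
\begin{minipage}{0.82\textwidth}
$G_1,\dots,G_n$ exist throughout $\Phi$, $j_n\in v(J_a)$, and each verification step of $J_a$ touching $j_n$ belongs to a move starting at a full configuration whose first $n$ items are $G_1,\dots,G_n$.
\end{minipage}
\end{equation}

Consider a push of an item $g$ in a move of $\Phi$ leading from $\kappa$ to $\kappa'$. Items after $G_n(\kappa)$ are at positions greater than $n$ in the sequence of all items, so all items of the window $\Lambda(\kappa)$ weakly precede $G_n(\kappa)$; in particular they are gaps. As a move with pushes has no pops, $g$ is an item of $\Lambda(\kappa)$ that was not expanded in the move, or a child of the expanded item. Recall that $G_n(\kappa')\subseteq G_n(\kappa)$.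
\begin{itemize}
\item If $g$ was not expanded, then $g$ precedes $G_n(\kappa)$ and hence $G_n(\kappa')$, or $g=G_n(\kappa)=G_n(\kappa')$.
\item If $g$ is a child of an item strictly preceding $G_n(\kappa)$, then $g$ precedes $G_n(\kappa')$.
\item If $g$ is a child of $G_n(\kappa)$, then by Fact~1 in the proof of Lemma~\ref{lem:phase} either $g$ weakly precedes $G_n(\kappa')$, or $g$ is a small gap in $D_{j_n}$ to the right of $G_n(\kappa')$.
\end{itemize}
So there are two kinds of pushes in $\Phi$: a push is \emph{blocking} if $g$ weakly precedes $G_n(\kappa')$, and otherwise $g$ is a small gap in $D_{j_n}$.

Call a push in $J_a$ \emph{external} if the pushed symbol is passed to $J_b$. We claim: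
\begin{equation}\label{eq:block}
\begin{minipage}{0.82\textwidth}
After an external blocking push in $J_a$, no verification step of $J_a$ touches $j_n$.
\end{minipage}
\end{equation}
Let $g$ be the pushed symbol. It stays on the stack until the end of $J_a$, so it is not expanded there. At each full configuration after the push and up to the end of $J_a$, $G_n$ is weakly after $g$. Indeed, $G_n$ only shrinks, and if $g$ was $G_n$ at the push, it still is $G_n$. So $G_n$ is on the stack and not among the first $n$ items. As verification steps precede pushes within a move, every later verification step of $J_a$ belongs to a move starting at such a full configuration, and \eqref{eq:rich} gives \eqref{eq:block}.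

\subsection{The refinement}

Let $\sigma$ be the sequence of symbols passed from $J_a$ to $J_b$, top first. It is not empty.

If $J_a$ has external blocking pushes, cut $J_a=J_a'J_a''$ immediately before the first of them. Write $\sigma=\sigma''\sigma'$, where $\sigma''\ne\varepsilon$ is pushed in $J_a''$ and $\sigma'$ in $J_a'$. If $\sigma'\neq\varepsilon$, cut $J_b=J_b''J_b'$ right after the last symbol of $\sigma''$ is popped, and match $J_a'$ with $J_b'$ and $J_a''$ with $J_b''$. If $\sigma'=\varepsilon$, leave $J_a'$ unmatched and match $J_a''$ with $J_b'':=J_b$. If $J_a$ has no external blocking pushes, leave the pair as it is, and put $J_a'=J_a$, $J_b'=J_b$, $\sigma'=\sigma$.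

This is again a decomposition. Every symbol that is on the stack just before an external push lies beneath the pushed symbol, which outlives $J_a$, so it is not popped later in $J_a$. Hence symbols pushed and popped in $J_a$ have both steps in $J_a'$ or both in $J_a''$. Just after a symbol passed from $J_a$ is popped in $J_b$, no symbol pushed in $J_b$ is on the stack, since it would have been above that symbol. Hence symbols pushed in $J_b''$ are popped in $J_b''$, and those pushed in $J_b'$ are popped in $J_b'$. So $\sigma''$ is passed from $J_a''$ to $J_b''$, and $\sigma'$ from $J_a'$ to $J_b'$. The new pairs are nested in the order $J_a'J_a''\cdots J_b''J_b'$, so the matching remains non-crossing. Every piece belongs to at most one pair and is cut at most once, so doing this for all pairs of pieces inside phases with rich first piece at most doubles the number of pieces. It remains to bound the number of blocks touched by the new components. A new unmatched piece $J_a'$ touches at most $2n+1$ blocks.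

\subsection{The count}

\emph{The pair $(J_a'',J_b'')$.} By \eqref{eq:block}, $v(J_a'')\subseteq v(J_a)\setminus\{j_n\}$, so $J_a''$ is not rich and the pair touches at most $(2n-1)+1+(2n+1)=4n+1$ blocks.

\emph{The pair $(J_a',J_b')$ with $\sigma'\ne\varepsilon$.} No symbol of $\sigma'$ was pushed by a blocking push, so all these symbols are small gaps in $D_{j_n}$. If $J_a'$ or $J_b'$ is not rich, the pair touches at most $4n+1$ blocks. Let both be rich. Then $v(J_a')=v(J_a)\ni j_n$, and we show that $j_n\in v(J_b')$ as well.

By Lemma~\ref{lem:phase}(b), applied to the verification steps of $J_b'$ in the phase $\Psi$, the phase $\Psi$ has large gaps $H_1,\dots,H_n$ (its first $n$ large gaps), and some verification step of $J_b'$ belongs to a move starting at a full configuration $\kappa_1$ of $\Psi$ whose first $n$ items are $H_1(\kappa_1),\dots,H_n(\kappa_1)$. Let $g$ be a symbol of $\sigma'$. It is popped in $J_b'$, in a move of $\Psi$ ending at a full configuration $\kappa_2$. The pop is the last step of this move, so $g$ is the $n$-th item of $\kappa_2$.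
\begin{enumerate}
\item \emph{At $\kappa_2$, $g$ precedes $H_n$.} As $g$ is small, it is none of the $H_q(\kappa_2)$. If $H_n(\kappa_2)$ preceded $g$, then $H_1,\dots,H_n$ would all precede $g$, which is the $n$-th item.
\item \emph{$\kappa_1$ is not earlier than $\kappa_2$.} Otherwise $g$, which was pushed in $\Phi$ and is popped in the last step before $\kappa_2$, would be on the stack at $\kappa_1$ and hence after $H_n(\kappa_1)$, which is in the window. As $H_n(\kappa_2)\subseteq H_n(\kappa_1)$, $H_n$ would precede $g$ at $\kappa_2$, contrary to 1.
\item \emph{At $\kappa_1$ no position of the interval of $g$ is covered by a gap.} Since $\kappa_1$ is $\kappa_2$ or later, by \eqref{eq:mono} a gap of $\kappa_1$ meeting the interval of $g$ is contained in it. So it is small, and by 1 it precedes $H_n(\kappa_1)\subseteq H_n(\kappa_2)$. But the only gaps preceding $H_n$ at $\kappa_1$ are the large gaps $H_1,\dots,H_{n-1}$.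
\end{enumerate}
At $\kappa_2$ the interval of $g$ is covered by $g$, so $\kappa_1$ is later than $\kappa_2$. A position ceases to be covered by gaps only by becoming the position of a terminal item, which is read by a verification step of the same move. So between $\kappa_2$ and $\kappa_1$ some verification step reads a position in the interval of $g$, and thus touches $j_n$. This step belongs to $J_b'$, because the pop of $g$, just before $\kappa_2$, and a verification step in the move starting at $\kappa_1$ both do, and pieces consist of consecutive steps. Hence $j_n\in v(J_a')\cap v(J_b')$, and the pair touches at most $2(2n+1)-1=4n+1$ blocks.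

So all components touch at most $4n+1\le K-1$ blocks, and there are at most $2C_0^2$ pieces. By Lemma~\ref{lem:cover}, $\mathrm{GIP}_K^{-1}(1)$ is a union of polynomially many cylinder intersections, a contradiction to Corollary~\ref{cor:cover} for large $\ell$. This proves Proposition~\ref{prop:sharp} and Theorem~\ref{thm:strong}. \qed

\section{Comparison of the classes}\label{sec:compare}

We prove Theorem~\ref{thm:compare}. Recall that the Parikh image of a word is the vector of the numbers of occurrences of the letters of $\Sigma$. A set of vectors over the non-negative integers is \emph{semilinear} if it is a finite union of sets $\{P+m_1\Pi_1+\cdots+m_k\Pi_k:m_1,\dots,m_k\ge0\}$. By Parikh's theorem the Parikh image of a context-free language is semilinear.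

\medskip\noindent\emph{Inclusions.} For $m\le n$ the inclusions $\mathbf{PD}_m\subseteq\mathbf{pPD}_m\subseteq\mathbf{pPD}_n$ hold, as noted in the introduction. If $m>n$, then $\mathbf{pPD}_m\supseteq\mathbf{PD}_m\supseteq\mathbf{PD}_{n+1}\not\subseteq\mathbf{pPD}_n$ by Theorem~\ref{thm:strong}.

\medskip\noindent\emph{$\mathbf{pPD}_m\not\subseteq\mathbf{PD}_n$.} Since $\mathbf{pPD}_1\subseteq\mathbf{pPD}_m$, it suffices to show $\mathbf{pPD}_1\not\subseteq\mathbf{PD}_n$ for every $n$.

First, every language $L(M)\in\mathbf{PD}_n$ has a semilinear Parikh image. By \eqref{eq:free}, $L(M)$ is the set of terminal words derived from $S$ by expansions leading from $s$ to $F$. An ordinary push-down automaton can follow such a derivation. It keeps the state of $M$ and the first $n$ non-terminals in its finite control and the remaining non-terminals on its stack. The sequence of non-terminals is padded at the end by $n$ symbols $\bot$, as in Section~\ref{sec:gaps}, so that it always has at least $n$ entries. Whenever a rule with right-hand side $v$ is applied, it reads the terminals of $v$ from its input. It accepts when no non-terminal is left, i.e.\ the finite control contains $\bot^n$, and the state of $M$ is final. The language accepted by it is context-free. It has the same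 Parikh image as $L(M)$, because the word read while following a derivation has the same letters as the derived word, possibly in a different order. So Parikh's theorem applies.

Second, consider the automaton of depth one with state-changing pops, $\Sigma=\{a,b,c\}$, the expansion rules
\[
1\,sS\to q_0\,abA,\quad1\,q_aA\to q_0\,aaA,\quad1\,q_bA\to q_0\,bA,\quad1\,q_bA\to f\,c,
\]
the pop rules $q_0a\to q_a$, $q_0b\to q_b$, $fx\to f$ ($x\in\Sigma$), and $F=\{f\}$. Beginning with $abA$, each popped $a$ appends $aa$, and each popped $b$ appends $b$ or ends the process with $c$. So the queue doubles the blocks of letters $a$. If the process ends with the $i$-th popped $b$, the accepted word is $ab\,a^2b\,a^4b\cdots a^{2^{i-1}}b\,a^{2^i}c$. Hence the Parikh image of the accepted language is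
\[
\{(2^{i+1}-1,\,i,\,1):i\ge1\} .
\]
If this infinite set were semilinear, it would contain a set $\{P+m\Pi:m\ge0\}$ with $\Pi\ne0$. The second component determines the point, so the second component of $P+m\Pi$ is linear in $m$ with positive slope. Then the first component would be exponential in $m$, but it is linear in $m$, a contradiction.

\medskip\noindent\emph{Context-sensitive languages.} In an accepting computation every push-down symbol produces at least one of the unread letters, since right-hand sides are non-empty. So the push-down is never longer than the unread input. Hence every language in $\mathbf{pPD}_n$ is accepted in nondeterministic linear space, and it does not contain $\varepsilon$; so it is context-sensitive.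

To see that the inclusion is strict, consider $\bigcup_{k\ge1}G_k$ with $G_k$ as in Section~\ref{sec:upper}. It is decidable in deterministic logarithmic space: one checks with counters that all blocks have the same length and evaluates the sum modulo~2 with counters for $t$ and $j$. As $\varepsilon$ is not in it, it is context-sensitive. The number of symbols $\#$ in a word determines $k$, so a word $x(y)$ with $K$ factors is in this language if and only if it is in $G_K$. Hence the language encodes $\mathrm{GIP}_K$ for every $K$. By Theorem~\ref{thm:main}(b) it is in no $\mathbf{pPD}_n$. This completes the proof of Theorem~\ref{thm:compare}. \qed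

\begin{thebibliography}{9}
\bibitem{BNS} Babai, Nisan and Szegedy, 1992.
\bibitem{pop} \emph{How To Pop A Deep PDA Matters}, \texttt{http://wortspieler.org/Dateien/Work/Pubs/DeepPDApop.pdf}.
\end{thebibliography}

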